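\title{Similar maps that do not lift to the lower central series of the loop group}

\begin{abstract}
A map $a:X\to Y$ of based CW-complexes is $r$-similar to a map $b$ if some integral combination of maps homotopic to $a$ agrees with $b$ on all subsets of at most $r$ points. It has been conjectured that, for connected $Y$, a map is $r$-similar to the constant map if and only if it lifts to the classifying space of the $(r+1)$th term of the lower central series of Kan's loop group of $Y$. We disprove this for every $r\ge 3$: there are finite simply connected complexes $X,Y$ and a map $X\to Y$ that is $r$-similar to the constant map and does not lift even to the term with number $\lceil\frac{r+1}{2}\rceil+2$. Similarity comes from an inclusion--exclusion sum over a wedge of $2$-spheres. The failure to lift is detected in the classifying space of a nilpotent simplicial group built from a small differential graded ring.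
\end{abstract}

\section{The problem and the result}\label{sec:intro}

All spaces are based, subspaces contain the basepoint $*$, and maps and homotopies are based. Products of spaces are formed in the category of compactly generated spaces, so that geometric realization commutes with finite products and the realization of a simplicial group is a topological group. For countable simplicial sets, which include all those of Sections~\ref{sec:group} and~\ref{sec:omega}, this product is the ordinary one.

\subsection*{Similarity}
Let $X$ and $Y$ be CW-complexes with $X$ compact. Let $Y^X$ be the set of maps $X\to Y$ and $\langle Y^X\rangle$ the free abelian group on this set. Its elements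
\begin{equation}\label{eq:ensemble}
A=\sum_i u_i\langle a_i\rangle,\qquad u_i\in\mathbf Z,\quad a_i\in Y^X,
\end{equation}
are called \emph{ensembles}. For a subspace $T\subseteq X$ put $A|_T=\sum_i u_i\langle a_i|_T\rangle\in\langle Y^T\rangle$. Let $\mathcal F_r(X)$ be the set of subspaces $T\subseteq X$ with at most $r$ points besides the basepoint, and put
\[
\langle Y^X\rangle^{(r+1)}=\{A:\ A|_T=0\ \text{for all } T\in\mathcal F_r(X)\}.
\]
Write $A\overset{r}{=}B$ if $B-A\in\langle Y^X\rangle^{(r+1)}$. A map $a$ is \emph{$r$-similar} to a map $b$, written $a\overset{r}{\sim}b$, if there is an ensemble $A$ of the form \eqref{eq:ensemble} with every $a_i$ homotopic to $a$ and $A\overset{r}{=}\langle b\rangle$.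

The relation $A\overset r=B$ says that, whatever values are prescribed at whatever $r$ points of $X$, the maps taking these values have the same total coefficient in $A$ and in $B$. The case $T=\{*\}$ shows that $\sum_iu_i=1$ in the definition of similarity. To see what similarity measures, call a function $F$ from $Y^X$ to an abelian group \emph{of degree at most $r$} if it is a finite sum of functions each of which depends only on $a|_T$ for one $T\in\mathcal F_r(X)$. If such an $F$ is homotopy invariant and $a\overset r\sim b$, then $F(b)=\sum_iu_iF(a_i)=F(a)$. So $r$-similar maps cannot be told apart by homotopy invariants of degree at most $r$.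

It is known that $\overset r\sim$ is an equivalence relation and that it respects homotopy; it therefore induces a sequence of increasingly fine equivalence relations on $[X,Y]$. We use this once: the symmetry of $\overset r\sim$, which is not visible in the definition, enters the proof of Lemma~\ref{lem:cube}.

\subsection*{The loop group}
Let $Y$ be $0$-connected and let $K$ be a reduced simplicial set (one vertex) with $|K|\simeq Y$, for example the Eilenberg subcomplex of the singular complex of $Y$. Kan's loop group $G=GK$ is a simplicial group; $G_i$ is the free group on the $(i+1)$-simplices of $K$ that are not in the image of $s_0$. The functor $G$ is left adjoint to the classifying-space functor $\bar W$ from simplicial groups to reduced simplicial sets. Here $(\bar WH)_i=H_{i-1}\times\dots\times H_0$, the simplicial set $\bar WH$ is a Kan complex, and $\pi_{i+1}(\bar WH)\cong\pi_i(H)$ naturally in $H$. The unit $K\to\bar WGK$ is a weak equivalence. Write $BH=|\bar WH|$. Then $|G|\simeq\Omega Y$ and $BG\simeq Y$; we fix a homotopy equivalence $\zeta:BG\to Y$ and call $G$ the \emph{loop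 group} of $Y$.

Let $\Gamma_1G=G$, $\Gamma_{s+1}G=[G,\Gamma_sG]$ be the lower central series, taken in each simplicial degree; each $\Gamma_sG$ is a simplicial subgroup. Let $i_s:B(\Gamma_sG)\to BG$ be induced by the inclusion. A map $a:X\to Y$ \emph{lifts to $B(\Gamma_sG)$} if $a\simeq\zeta\,i_s\,\tilde a$ for some $\tilde a:X\to B(\Gamma_sG)$. For $X=S^1$ this means that the class of $a$ lies in $\Gamma_s\pi_1(Y)$: the surjection $G_0\to\pi_0(G)=\pi_1(Y)$ carries $\Gamma_sG_0$ onto $\Gamma_s\pi_1(Y)$. In general, lifting to $B(\Gamma_sG)$ is a way of saying that $a$ is made of commutators of length $s$. The following problem is posed in \cite{sim}.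

\medskip
\noindent\textbf{Conjecture.} \emph{For every integer $r\ge0$, every compact CW-complex $X$, every $0$-connected CW-complex $Y$ with loop group $G$, and every map $a:X\to Y$, the map $a$ is $r$-similar to the constant map if and only if $a$ lifts to $B(\Gamma_{r+1}G)$.}
\medskip

The simplest cases support it. The conjecture holds for $r=0$, and its ``only if'' part holds for $r=1$ (Section~\ref{sec:low}). An iterated Whitehead product of $r+1$ classes satisfies both conditions (Example~\ref{ex:whitehead}). Nevertheless the conjecture is false.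

\begin{theorem}\label{thm:main}
Let $k,l\ge2$ and $n\ge2$. The construction of Section~\ref{sec:spaces} gives finite simply connected CW-complexes $X,Y$ and a map $f:X\to Y$ such that
\begin{enumerate}
\item[(1)] $f$ is $r$-similar to the constant map for $r=k+l-1$;
\item[(2)] $f$ does not lift to $B(\Gamma_{M+1}G)$, where $M=\max(k,l)+1$ and $G$ is the loop group of $Y$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For every $r\ge3$ the ``only if'' part of the conjecture fails, already for finite simply connected $X$ and $Y$. Moreover, there is a map between such complexes that is $r$-similar to the constant map and does not lift to $B(\Gamma_sG)$ for $s=\lceil\frac{r+1}2\rceil+2\le r+1$.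
\end{corollary}

\begin{proof}
Take $k=\lfloor\frac{r+1}2\rfloor$ and $l=\lceil\frac{r+1}2\rceil$. Then $k,l\ge2$, $k+l-1=r$ and $M+1=l+2=s$, so the map $f$ of the theorem is $r$-similar to the constant map and does not lift to $B(\Gamma_sG)$. We have $r+1-s=k-2\ge0$, hence $\Gamma_{r+1}G\subseteq\Gamma_sG$, and a lift to $B(\Gamma_{r+1}G)$ would give a lift to $B(\Gamma_sG)$.
\end{proof}

The shortfall $r+1-s=\lfloor\frac{r+1}2\rfloor-2$ is unbounded. The hypothesis $k,l\ge2$ is what makes the theorem contradict the conjecture: the inequality $M+1\le k+l$ means exactly that $\min(k,l)\ge2$. For $r=3$ and $k=l=n=2$ the spaces are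
\begin{equation}\label{eq:r3}
X=(S^3\vee S^3\vee S^5)\cup_{[\iota,\iota']+4\iota_5}e^6,\qquad Y=V\vee V,\qquad V=(S^2\vee S^2)\cup_{2[\iota_1,\iota_2]}e^4 ,
\end{equation}
where the $\iota$'s are the inclusions of the spheres. We do not decide the ``only if'' part for $r=2$, nor the ``if'' part for $r\ge1$.

\section{Inclusion--exclusion, and where it outruns commutators}\label{sec:idea}

\subsection*{Whitehead products}
Let $\alpha\in\pi_i(Z)$ and $\beta\in\pi_j(Z)$ with $i,j\ge2$. The Whitehead product $[\alpha,\beta]\in\pi_{i+j-1}(Z)$ is the composite of the attaching map $S^{i+j-1}\to S^i\vee S^j$ of the top cell of $S^i\times S^j$ with $(\alpha,\beta):S^i\vee S^j\to Z$. It is natural in $Z$ and bilinear, and its suspension is null-homotopic. We write $[\alpha_1,\dots,\alpha_m]=[\dots[[\alpha_1,\alpha_2],\alpha_3],\dots,\alpha_m]$. This class is zero as soon as one $\alpha_i$ is zero.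

\subsection*{A source of similar maps}
Let $W=W^1\vee\dots\vee W^m$ be a finite wedge of CW-complexes. For $\varepsilon\in\{0,1\}^m$ let $\rho_\varepsilon:W\to W$ be the identity on $W^i$ if $\varepsilon_i=1$ and constant on $W^i$ if $\varepsilon_i=0$. Put $|\varepsilon|=\sum_i\varepsilon_i$ and $\mathbf 1=(1,\dots,1)$.

\begin{lemma}\label{lem:cube}
Let $g:X\to W$ and $j:W\to Y$ be maps, and put $f_\varepsilon=j\rho_\varepsilon g$. If $f_\varepsilon$ is null-homotopic for all $\varepsilon\ne\mathbf 1$, then $f_{\mathbf 1}=jg$ is $(m-1)$-similar to the constant map.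
\end{lemma}

For $m=2$ the relevant ensemble is $\langle f_{11}\rangle-\langle f_{10}\rangle-\langle f_{01}\rangle+\langle f_{00}\rangle$. At a point $x$ with $g(x)\in W^1$ we have $f_{11}(x)=f_{10}(x)$ and $f_{01}(x)=f_{00}(x)=*$, so the four terms cancel in pairs on $\{*,x\}$. At a point with $g(x)\in W^2$ they cancel in the other pairing.

\begin{proof}
Put $S=\sum_\varepsilon(-1)^{m-|\varepsilon|}\langle f_\varepsilon\rangle$ and let $T\in\mathcal F_{m-1}(X)$. The set $g(T)\setminus\{*\}$ has at most $m-1$ points, and each of them lies in exactly one of the $m$ sets $W^i\setminus\{*\}$. So $g(T)$ misses some $W^t\setminus\{*\}$. Then $f_\varepsilon|_T$ does not depend on $\varepsilon_t$, while the sign changes with $\varepsilon_t$; hence $S|_T=0$. Thus $S\in\langle Y^X\rangle^{(m)}$, that is, $\langle f_{\mathbf 1}\rangle-S\overset{m-1}{=}\langle f_{\mathbf 1}\rangle$. The left side is a combination of the null-homotopic maps $f_\varepsilon$, $\varepsilon\ne\mathbf 1$. By definition, the constant map is $(m-1)$-similar to $f_{\mathbf 1}$, and similarity is symmetric.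
\end{proof}

\begin{example}\label{ex:whitehead}
Let $\alpha_i\in\pi_{d_i}(Y)$, $d_i\ge2$, $1\le i\le m$. Take $W=\bigvee_iS^{d_i}$, $j=(\alpha_1,\dots,\alpha_m)$, and let $g$ represent the product $[\iota_1,\dots,\iota_m]$ of the inclusions of the spheres. For $\varepsilon\ne\mathbf 1$ the map $\rho_\varepsilon g$ is an iterated product with a zero entry. So $jg$, which represents $[\alpha_1,\dots,\alpha_m]$, is $(m-1)$-similar to the constant map. It also lifts to $B(\Gamma_mG)$. Indeed, under $\pi_{i+1}(BG)\cong\pi_i(G)$ Whitehead products correspond up to sign to the products induced by the commutator map of $G$ (fact (B4) of Section~\ref{sec:group}), and the iterated commutator map $G^{\wedge m}\to G$ takes values in $\Gamma_mG$.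
\end{example}

In this example the maps $\rho_\varepsilon g$ are null-homotopic already in $W$. The lemma asks for less: they have to die only in $Y$, and the cells of $Y$ outside $W$ may be used for that. Suppose a cell of $Y$ is attached along a multiple of a Whitehead product of length $k$. In the loop group this cell contributes a new free generator, which the lower central series counts with weight $1$, although its boundary has weight $k$. Lemma~\ref{lem:cube} counts the spheres of $W$, and the lower central series counts generators. The counterexample exploits the difference.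

\subsection*{The case $r=3$}
Let $X,Y$ be as in \eqref{eq:r3}. Let $W\subset Y$ be the wedge of the four $2$-spheres, $w=[\iota_1,\iota_2]$ and $w'=[\iota_3,\iota_4]$, so that $2w=0$ and $2w'=0$ in $\pi_3(Y)$. Map the three spheres of $X$ to $W$ by $2w$, $2w'$ and $-[w,w']$. The attaching map of $e^6$ goes to $[2w,2w']-4[w,w']=0$, so the map extends to $X\to W\subset Y$; a suitable extension is $f$. Collapsing $S^2_1$ or $S^2_2$ kills $w$ and $[w,w']$ and leaves $2w'$, which dies in $Y$; collapsing $S^2_3$ or $S^2_4$ has the symmetric effect. With the right choice of the extension over $e^6$, Lemma~\ref{lem:cube} applies with $m=4$ and shows that $f$ is $3$-similar to the constant map.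

Why does $f$ not lift to $B(\Gamma_4G)$? The following heuristic is not used in the proof, but Sections~\ref{sec:reductions}--\ref{sec:omega} carry it out step by step. Represent the cells of $Y$ by generators $y_1,\dots,y_4$ of degree $1$ and $x,x'$ of degree $3$, with $dx=2[y_1,y_2]=2w$ and $dx'=2[y_3,y_4]=2w'$. A map that lifts to $B(\Gamma_4G)$ becomes trivial when brackets of weight $4$ are set to zero. Modulo weight $4$ the bracket $[w,w']$ vanishes, so $(w,w')$ extends over $S^3\times S^3$, and $f$ becomes a composite
\[
X\to S^3\times S^3\xrightarrow{2\times2}S^3\times S^3\xrightarrow{(w,w')}\cdot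
\]
Contract $2w$ along $x$. What remains on the top cell is $[x,2w']=2[x,w']$. The bracket $[x,w']=[x,[y_3,y_4]]$ has weight only $3$, and it is a cycle, because its boundary $2[w,w']$ has weight $4$. The sphere $S^5\subset X$ allows us to change the class on the top cell by multiples of $4$. So $f$ stays essential if $2[x,w']$ is not divisible by $4$ in homology.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (a) at (0,0) {$0$}; \node (b) at (1.8,0) {$1$}; \node (c) at (3.6,0) {$2$};
\node (d) at (5.4,0) {$3$}; \node (e) at (7.2,0) {$4$};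
\draw[->] (a) -- node[below] {$y_1$} (b);
\draw[->] (b) -- node[below] {$y_2$} (c);
\draw[->] (c) -- node[below] {$y_3$} (d);
\draw[->] (d) -- node[below] {$y_4$} (e);
\draw[->] (a) to[bend left=40] node[above] {$x$} (c);
\draw[->] (c) to[bend left=40] node[above] {$x'$} (e);
\end{tikzpicture}
\caption{The quiver for $k=l=2$. The edges $y_i$ have degree $1$, and $x,x'$ have degree $3$. The ring $\mathcal A$ is spanned by the paths that do not contain $y_2y_3$; the longest of them, $xy_3y_4$ and $y_1y_2x'$, have three edges.}\label{fig:quiver}
\end{figure}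

This last point is decided in a ring of rank $13$. Take the paths of positive length in the quiver of Figure~\ref{fig:quiver}, multiply them by concatenation, and impose $y_2y_3=0$. The nonzero paths are
\[
\begin{array}{c|cccccc}
\text{degree}&1&2&3&4&5&6\\ \hline
\text{paths}&y_1,y_2,y_3,y_4&y_1y_2,\ y_3y_4&x,\ x'&xy_3,\ y_2x'&xy_3y_4,\ y_1y_2x'&xx'
\end{array}
\]
No path has four edges, so all brackets of weight $4$ vanish. Since $y_2y_1=0$, the bracket $w$ is the path $y_1y_2$; in the same way $w'=y_3y_4$ and $[x,w']=xy_3y_4$. Put $dx=2y_1y_2$, $dx'=2y_3y_4$ and extend by the Leibniz rule. The paths of degrees $4$ and $5$ are cycles, because their boundaries contain $y_2y_3$; for instance $d(xy_3y_4)=2y_1y_2y_3y_4=0$. Finally $d(xx')=2y_1y_2x'-2xy_3y_4$. So the homomorphism sending both paths of degree $5$ to $1\in\mathbf Z$ is defined on $H_5$. It sends $2[xy_3y_4]$ to $2$, which is not in $4\mathbf Z$.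

\section{The spaces $X$, $Y$ and the map $f$}\label{sec:spaces}

Fix $k,l,n\ge2$ and put
\[
m=k+l,\qquad p=k+1,\qquad q=l+1,\qquad d=p+q .
\]
Let $\nu:S^p\to S^p$ and $\nu':S^q\to S^q$ be maps of degree $n$; thus $\alpha\nu=n\alpha$ for $\alpha\in\pi_p(Z)$. Let $\mathrm{pr},\mathrm{pr}'$ be the projections of $S^p\times S^q$ to its factors, and also their restrictions to $S^p\vee S^q$.

\subsection*{The target}
Let $W=\bigvee_{i=1}^mS^2_i=W_1\vee W_2$, where $W_1$ is the wedge of the first $k$ spheres. Choose maps $w:S^p\to W_1$ and $w':S^q\to W_2$ representing $[\iota_1,\dots,\iota_k]$ and $[\iota_{k+1},\dots,\iota_m]$. Put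
\[
Y=(W_1\cup_{w\nu}e^{p+1})\vee(W_2\cup_{w'\nu'}e^{q+1})\supseteq W .
\]
So $w\nu$ and $w'\nu'$ are null-homotopic in $Y$.

\subsection*{The source}
The map $f$ will be a composite $X\to S^p\vee S^q\xrightarrow{w\vee w'}W\subseteq Y$. When a sphere of $W_1$ is collapsed, $w$ dies, and only the projection of $X$ to $S^q$ matters. This projection should factor through $\nu'$, so that the cell $e^{q+1}$ can finish the job; in the same way the projection to $S^p$ should factor through $\nu$. The map $\nu\times\nu'$ of $S^p\times S^q$ has such projections, but $\nu\vee\nu'$ does not extend to a map $S^p\times S^q\to S^p\vee S^q$: the obstruction is $[n\iota,n\iota']=n^2[\iota,\iota']$, and $[\iota,\iota']$ has infinite order, being the image of a generator under the injective boundary map $\mathbf Z\cong\pi_d(S^p\times S^q,S^p\vee S^q)\to\pi_{d-1}(S^p\vee S^q)$. We add a sphere that absorbs the obstruction.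

Let $A=S^p\vee S^q\vee S^{d-1}$, with inclusions $\iota,\iota',\theta$ of the three spheres; we write $\iota,\iota'$ also for the inclusions into $S^p\vee S^q$. Put
\[
X=A\cup_\psi e^d,\qquad \psi\ \text{representing}\ [\iota,\iota']+n^2\theta\in\pi_{d-1}(A),
\]
and let $\pi:X\to X/A=S^d$ be the quotient map. The complexes $X$ and $Y$ are finite and have no $1$-cells, so they are simply connected.

The quotient $X/S^{d-1}$ is $S^p\vee S^q$ with a $d$-cell attached by a map homotopic to the attaching map of the top cell of $S^p\times S^q$. Homotopic attaching maps give a homotopy equivalence $X/S^{d-1}\to S^p\times S^q$ relative to $S^p\vee S^q$. Let $\kappa:X\to X/S^{d-1}\to S^p\times S^q$ be the composite, and let $\mathrm{pinch}:S^p\times S^q\to S^p\wedge S^q=S^d$ be the quotient map. Then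
\begin{equation}\label{eq:kappa}
\mathrm{pr}\,\kappa|_A=(\mathrm{id},*,*),\qquad \mathrm{pr}'\kappa|_A=(*,\mathrm{id},*),\qquad \mathrm{pinch}\circ\kappa=\sigma\pi,
\end{equation}
where $\sigma:S^d\to S^d$ is the induced equivalence of the quotients, a map of degree $\pm1$.

We recall the coaction of the top cell. Collapsing a sphere halfway between the center and the boundary of $e^d$ gives a map $X\to X\vee S^d$. For $g:X\to Z$ and $\delta\in\pi_d(Z)$ let $g^\delta$ be the composite $X\to X\vee S^d\xrightarrow{(g,\delta)}Z$. Then $g^\delta|_A=g|_A$, and $h\,g^\delta=(hg)^{h\delta}$ for $h:Z\to Z'$. If $g|_A\simeq g'|_A$, then $g'\simeq g^\delta$ for some $\delta$.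

\begin{lemma}\label{lem:phi}
There is a map $\varphi:X\to S^p\vee S^q$ with $\varphi|_A\simeq(n\iota,\,n\iota',\,-[\iota,\iota'])$ and
\begin{equation}\label{eq:phi}
\mathrm{pr}\,\varphi\simeq\nu\,\mathrm{pr}\,\kappa,\qquad \mathrm{pr}'\varphi\simeq\nu'\,\mathrm{pr}'\kappa .
\end{equation}
\end{lemma}

\begin{proof}
The map $(n\iota,n\iota',-[\iota,\iota']):A\to S^p\vee S^q$ sends $\psi$ to $[n\iota,n\iota']-n^2[\iota,\iota']=0$, so it extends to a map $\varphi_0$ on $X$. An arbitrary extension satisfies \eqref{eq:phi} only on $A$, and we correct it on the top cell. We have $\mathrm{pr}\,\varphi_0|_A\simeq(\nu,*,*)$, since $\mathrm{pr}$ sends $[\iota,\iota']$ to a product with a zero entry, and $\nu\,\mathrm{pr}\,\kappa|_A=(\nu,*,*)$ by \eqref{eq:kappa}. Hence $\nu\,\mathrm{pr}\,\kappa\simeq(\mathrm{pr}\,\varphi_0)^\delta$ for some $\delta\in\pi_d(S^p)$. The same argument gives $\nu'\mathrm{pr}'\kappa\simeq(\mathrm{pr}'\varphi_0)^{\delta'}$ with $\delta'\in\pi_d(S^q)$. Put $\varphi=\varphi_0^{\,\iota\delta+\iota'\delta'}$. Since $\mathrm{pr}\,\iota=\mathrm{id}$ and $\mathrm{pr}\,\iota'=*$,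 we get $\mathrm{pr}(\iota\delta+\iota'\delta')=\delta$, and likewise $\mathrm{pr}'(\iota\delta+\iota'\delta')=\delta'$. So $\mathrm{pr}\,\varphi\simeq(\mathrm{pr}\,\varphi_0)^\delta$ and $\mathrm{pr}'\varphi\simeq(\mathrm{pr}'\varphi_0)^{\delta'}$, which is \eqref{eq:phi}.
\end{proof}

Define
\[
f:\ X\xrightarrow{\ \varphi\ }S^p\vee S^q\xrightarrow{\ w\vee w'\ }W\subseteq Y .
\]

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Apply Lemma~\ref{lem:cube} to $g=(w\vee w')\varphi$ and the inclusion $j:W\to Y$. Let $\varepsilon\ne\mathbf 1$, and suppose first that $\varepsilon_i=0$ for some $i\le k$. Then $\rho_\varepsilon w$ is an iterated Whitehead product with a zero entry, so $\rho_\varepsilon(w\vee w')\simeq(*,\rho_\varepsilon w')=\rho_\varepsilon w'\,\mathrm{pr}'$. By \eqref{eq:phi},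
\[
f_\varepsilon\simeq j\rho_\varepsilon w'\,\mathrm{pr}'\varphi\simeq(j\rho_\varepsilon w'\nu')\,\mathrm{pr}'\kappa .
\]
If $\varepsilon_t=0$ for some $t>k$, then $\rho_\varepsilon w'\simeq*$. Otherwise $\rho_\varepsilon w'=w'$, and $jw'\nu'\simeq*$ by the construction of $Y$. In both cases $f_\varepsilon\simeq*$. If $\varepsilon_i=0$ for some $i>k$, exchange the roles of $w,\nu,\mathrm{pr}$ and $w',\nu',\mathrm{pr}'$. So $f$ is $(m-1)$-similar to the constant map.
\end{proof}

\begin{remark}\label{rem:skeleton}
The restriction $f|_A\simeq(w\nu,\,w'\nu',\,-[w,w'])$ does lift to $B(\Gamma_{m}G)$. The first two components are null-homotopic in $Y$, and the third lifts by the argument of Example~\ref{ex:whitehead}, since $[\Gamma_kG,\Gamma_lG]\subseteq\Gamma_{k+l}G$. So the failure to lift is located on the top cell of $X$.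
\end{remark}

\section{Two reductions}\label{sec:reductions}

The group $\Gamma_sG$ is large, and we do not work with it directly. A map that lifts to $B(\Gamma_sG)$ is killed by every map from $Y$ to the classifying space of a simplicial group that is nilpotent of class less than $s$, and we are free to choose a small such group.

\begin{lemma}\label{lem:nilpotent}
Let $N$ be a simplicial group with $\Gamma_sN=1$, and let $h:Y\to BN$ be any map. If $a:X\to Y$ lifts to $B(\Gamma_sG)$, then $ha$ is null-homotopic.
\end{lemma}

\begin{proof}
Let $u:K\to\bar WG$ be the unit of the adjunction. Since $\bar WN$ is a Kan complex, the map $h\zeta|u|:|K|\to|\bar WN|$ is homotopic to $|\chi|$ for a simplicial map $\chi:K\to\bar WN$. By adjunction, $\chi=\bar W(\hat\chi)\,u$ for a homomorphism $\hat\chi:G\to N$. Since $|u|$ is a homotopy equivalence, $h\zeta\simeq B\hat\chi$. If $a\simeq\zeta i_s\tilde a$, then $ha\simeq B(\hat\chi|_{\Gamma_sG})\,\tilde a$. This map is constant, because $\hat\chi(\Gamma_sG)\subseteq\Gamma_sN=1$.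
\end{proof}

The proof does not depend on the choice of $K$ or of $\zeta$. The second lemma turns the question whether $hf$ is essential into a question of divisibility in one homotopy group. It applies when $hw$ and $hw'$ extend to a map on $S^p\times S^q$.

\begin{lemma}\label{lem:divisible}
Let $h:Y\to Z$ and $\mu:S^p\times S^q\to Z$ be maps with $\mu|_{S^p\vee S^q}\simeq(hw,hw')$. Suppose that $\mu(\nu\times\nu')\simeq\omega\circ\mathrm{pinch}$ with $\omega\in\pi_d(Z)$. Then $hf$ is null-homotopic if and only if $\omega\in n^2\pi_d(Z)$.
\end{lemma}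

\begin{proof}
Let $\mathrm{in}:S^p\vee S^q\to S^p\times S^q$ be the inclusion. A homotopy of maps into a product is a pair of homotopies, so \eqref{eq:phi} says that $\mathrm{in}\,\varphi\simeq(\nu\times\nu')\kappa$. With \eqref{eq:kappa} we get
\[
hf=(hw,hw')\varphi\simeq\mu\,\mathrm{in}\,\varphi\simeq\mu(\nu\times\nu')\kappa\simeq\omega\circ\mathrm{pinch}\circ\kappa\simeq(\pm\omega)\pi .
\]
In the Puppe sequence $S^{d-1}\xrightarrow{\psi}A\to X\xrightarrow{\pi}S^d\to\Sigma A$ the last map is $\Sigma\psi$ up to sign, and the sequence $[\Sigma A,Z]\to\pi_d(Z)\xrightarrow{\pi^*}[X,Z]$ is exact. The image of $(\Sigma\psi)^*$ is a subgroup, so signs do not matter, and $hf\simeq*$ if and only if $\omega$ lies in this image. Suspension kills $[\iota,\iota']$, hence $\Sigma\psi=n^2\Sigma\theta$. A map $\Sigma A=S^{p+1}\vee S^{q+1}\vee S^d\to Z$ with third component $\delta$ goes to $n^2\delta$, and $\delta\in\pi_d(Z)$ is arbitrary. So the image is $n^2\pi_d(Z)$.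
\end{proof}

It remains to find a simplicial group $N$ with $\Gamma_{M+1}N=1$ and a map $h$ from $Y$ to its classifying space such that $(hw,hw')$ extends to a map $\mu$ whose class $\omega$ can be computed and is not divisible by $n^2$.

\section{A nilpotent simplicial group}\label{sec:group}

The model for $N$ is the group of unipotent upper triangular matrices. There the commutator of the elementary matrices $1+\alpha E_{ti}$ and $1+\beta E_{ij}$ is $1+\alpha\beta E_{tj}$, so iterated commutators turn into products. We let the entry in position $(i,j)$ range over a chain complex $\mathcal A_{ij}$ and then pass from chain complexes to simplicial abelian groups.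

\subsection*{The differential graded ring $\mathcal A$}
Consider the quiver with vertices $0,1,\dots,m$ and edges
\[
y_i:i-1\to i\ \ (1\le i\le m),\qquad x:0\to k,\qquad x':k\to m,
\]
of degrees $|y_i|=1$, $|x|=k+1$, $|x'|=l+1$: one edge for each cell of $Y$ of positive dimension, with the degree lowered by one. Take the free abelian group on the paths with at least one edge, with concatenation as product (zero if the paths are not composable). Let $\mathcal A$ be its quotient by the two-sided ideal generated by $y_ky_{k+1}$. This ideal is spanned by paths, so $\mathcal A$ is free on the paths that do not contain $y_ky_{k+1}$. These are: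
\begin{itemize}
\item $y_{i+1}\cdots y_j$ with $0\le i<j\le k$ or $k\le i<j\le m$, with at most $\max(k,l)$ edges;
\item $xy_{k+1}\cdots y_j$ with $k\le j\le m$, with at most $l+1$ edges;
\item $y_{i+1}\cdots y_kx'$ with $0\le i\le k$, with at most $k+1$ edges;
\item $xx'$, with two edges.
\end{itemize}
So a product of $M+1$ elements of $\mathcal A$ is zero, where $M=\max(k,l)+1$. Put
\[
v=y_1\cdots y_k,\qquad v'=y_{k+1}\cdots y_m,\qquad z=xv',\qquad z'=vx' .
\]
Then $vv'=0$, and $|z|=|z'|=k+l+1=d-1$. The relation $y_ky_{k+1}=0$ serves two purposes. It removes the path $vv'$ with $k+l$ edges, which would spoil the bound $M$, and it makes $v$ and $v'$ commute, which will produce $\mu$.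

Let $d$ also denote the derivation of degree $-1$, $d(\alpha\beta)=d\alpha\cdot\beta+(-1)^{|\alpha|}\alpha\cdot d\beta$, with
\[
dy_i=0,\qquad dx=nv,\qquad dx'=nv' .
\]
A path containing $y_ky_{k+1}$ uses neither $x$ nor $x'$, so $d$ vanishes on the ideal and is defined on $\mathcal A$. For $j>k$ we have $d(xy_{k+1}\cdots y_j)=nvy_{k+1}\cdots y_j=0$, and for $i<k$ we have $d(y_{i+1}\cdots y_kx')=\pm ny_{i+1}\cdots y_kv'=0$. Thus the only basis paths with nonzero boundary are $x$, $x'$ and $xx'$, where
\begin{equation}\label{eq:dxx}
d(xx')=nvx'+(-1)^{k+1}x\,nv'=n\bigl(z'+(-1)^{k+1}z\bigr).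
\end{equation}
The boundaries are combinations of the cycles $v,v',z,z'$, so $d^2=0$. Let $\mathcal A_{ij}$ be spanned by the paths from $i$ to $j$. It is a subcomplex, $\mathcal A=\bigoplus_{i<j}\mathcal A_{ij}$, and
\[
\mathcal A_{0k}=\langle v,x\rangle,\qquad\mathcal A_{km}=\langle v',x'\rangle,\qquad\mathcal A_{0m}=\langle z,z',xx'\rangle .
\]
By \eqref{eq:dxx}, the assignment $z\mapsto1$, $z'\mapsto(-1)^k$ kills the boundaries of $\mathcal A_{0m}$ in degree $d-1$. Extending it by $0$ on the other summands, we obtain a homomorphism
\begin{equation}\label{eq:lambda}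
\lambda:H_{d-1}(\mathcal A)\to\mathbf Z,\qquad\lambda[z]=1 .
\end{equation}

\subsection*{From chain complexes to simplicial abelian groups}
For a simplicial abelian group $S$ let $\mathcal NS$ be the normalized chain complex: $S_i$ modulo degenerate simplices, with differential $\sum(-1)^td_t$. One has $\pi_i(|S|,0)=\pi_i(S)=H_i(\mathcal NS)$. By the Dold--Kan theorem, $\mathcal N$ is an equivalence onto the category of nonnegatively graded chain complexes. Its inverse $D$ is additive and exact and can be described as follows: $D(C)_s$ is the group of chain maps $\mathcal N\mathbf Z\Delta^s\to C$. An element $\alpha\in D(C)_s$ assigns to each face $(t_0<\dots<t_j)$ of $\Delta^s$ an element $\alpha(t_0\dots t_j)\in C_j$, compatibly with boundaries. The isomorphism $\mathrm{ev}:\mathcal ND(C)\to C$ sends $\alpha\in D(C)_s$ to $\alpha(0\dots s)$.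

A chain map $\mathfrak m:C\otimes C'\to C''$ induces a bilinear simplicial map $D(C)\times D(C')\to D(C'')$ by the formula of the cup product,
\begin{equation}\label{eq:cup}
(\alpha\beta)(t_0\dots t_j)=\sum_{i=0}^j\mathfrak m\bigl(\alpha(t_0\dots t_i)\otimes\beta(t_i\dots t_j)\bigr).
\end{equation}
Indeed, $\alpha\beta$ is the composite of $\mathfrak m(\alpha\otimes\beta)$ with the Alexander--Whitney diagonal of $\Delta^s$, which is a chain map natural in $\Delta^s$. Let $AW:\mathcal N(S\otimes S')\to\mathcal NS\otimes\mathcal NS'$ be the Alexander--Whitney map, which sends $\alpha\otimes\beta$ in degree $s$ to the sum over $i$ of the front $i$-face of $\alpha$ tensored with the back $(s-i)$-face of $\beta$. Formula \eqref{eq:cup} for the top face reads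
\begin{equation}\label{eq:evAW}
\mathrm{ev}(\alpha\beta)=\mathfrak m\,(\mathrm{ev}\otimes\mathrm{ev})\,AW(\alpha\otimes\beta).
\end{equation}
So \eqref{eq:cup} is the lax monoidal structure on $D$ given by $AW$; see \cite{SS}. The formula shows directly that the product is associative when $\mathfrak m$ is, and that if $\mathfrak m$ maps $C_1\otimes C_1'$ into $C_1''$ for subcomplexes $C_1,C'_1,C''_1$, then $D(C_1)D(C_1')\subseteq D(C_1'')$. In particular $D(C_1)D(C'_1)=0$ if $\mathfrak m(C_1\otimes C_1')=0$.

A bilinear simplicial map $S\times S'\to S''$ vanishes on $S\vee S'$, so it gives a map $|S|\wedge|S'|\to|S''|$ and, by smashing representatives, a pairing $\pi_s(S)\times\pi_t(S')\to\pi_{s+t}(S'')$.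

\begin{lemma}\label{lem:pairing}
Let $s,t\ge1$ and let $c\in C_s$, $c'\in C'_t$ be cycles. The smash pairing induced by \eqref{eq:cup} sends $[c]\in\pi_s(DC)$ and $[c']\in\pi_t(DC')$ to $\pm[\mathfrak m(c\otimes c')]\in\pi_{s+t}(DC'')=H_{s+t}(C'')$.
\end{lemma}

\begin{proof}
Let $\Lambda$ be a based simplicial set with $|\Lambda|\simeq S^j$, $j\ge1$, let $\tilde{\mathbf Z}\Lambda=\mathbf Z\Lambda/\mathbf Z*$, and let $S$ be a simplicial abelian group. A based map $\Lambda\to S$ factors as $\Lambda\to\tilde{\mathbf Z}\Lambda\to S$ with the second map additive. The first map induces the Hurewicz isomorphism $\pi_j(|\Lambda|)\to\pi_j(\tilde{\mathbf Z}\Lambda)=\tilde H_j(\Lambda)$. So the element of $\pi_j(S)=H_j(\mathcal NS)$ represented by $\Lambda\to S$ is, up to sign, the image of a generator of $\tilde H_j(\Lambda)=H_j(\mathcal N\tilde{\mathbf Z}\Lambda)$.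

Let $\alpha\in D(C)_s$ take the value $c$ on the top face and $0$ on the proper faces; this is a chain map because $dc=0$. All faces of $\alpha$ are zero, so $\alpha$ is a based map $\Delta^s/\partial\Delta^s\to DC$, and it represents $[c]$. Define $\beta:\Delta^t/\partial\Delta^t\to DC'$ from $c'$ in the same way. The paired class is represented by the resulting map from $\Lambda=(\Delta^s/\partial\Delta^s)\wedge(\Delta^t/\partial\Delta^t)$ to $DC''$. Its additive extension is
\[
\tilde{\mathbf Z}\Lambda=\tilde{\mathbf Z}(\Delta^s/\partial\Delta^s)\otimes\tilde{\mathbf Z}(\Delta^t/\partial\Delta^t)\to DC\otimes DC'\to DC''.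
\]
By the Eilenberg--Zilber theorem, $\tilde H_{s+t}(\Lambda)$ is generated by the image of the tensor product of the two top simplices under the shuffle map $\nabla:\mathcal NS\otimes\mathcal NS'\to\mathcal N(S\otimes S')$. By naturality of $\nabla$, this generator goes to $\nabla(\alpha\otimes\beta)$ in $\mathcal N(DC\otimes DC')$. On normalized complexes $AW\circ\nabla=\mathrm{id}$, so \eqref{eq:evAW} sends $\nabla(\alpha\otimes\beta)$ to $\mathfrak m(\mathrm{ev}\,\alpha\otimes\mathrm{ev}\,\beta)=\mathfrak m(c\otimes c')$.
\end{proof}

\subsection*{The group $N=1+R$}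
Let $R=D(\mathcal A)$ with the product \eqref{eq:cup}. It is a simplicial ring without unit, $R=\bigoplus_{i<j}R_{ij}$ with $R_{ij}=D(\mathcal A_{ij})$, $R_{ij}R_{jt}\subseteq R_{it}$, and $R_{ij}R_{j't}=0$ for $j\ne j'$. In each simplicial degree let $R^i$ be the ideal spanned by the products of $i$ elements. The value of $\alpha_1\cdots\alpha_{M+1}$ on a face is a sum of products of $M+1$ elements of $\mathcal A$, so $R^{M+1}=0$.

Let $N=1+R$ be the set of formal sums $1+\alpha$ with $(1+\alpha)(1+\beta)=1+\alpha+\beta+\alpha\beta$. Since $R$ is nilpotent, $(1+\alpha)^{-1}=\sum_i(-\alpha)^i$ is a finite sum, so $N$ is a simplicial group and each $1+R^i$ is a subgroup. For $\alpha\in R^i$, $\beta\in R^j$ we have $(1+\alpha)(1+\beta)-(1+\beta)(1+\alpha)=\alpha\beta-\beta\alpha$, hence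
\[
[1+\alpha,1+\beta]=1+(\alpha\beta-\beta\alpha)(1+\alpha)^{-1}(1+\beta)^{-1}\in1+R^{i+j}.
\]
By induction $\Gamma_iN\subseteq1+R^i$, and therefore
\begin{equation}\label{eq:nilpotent}
\Gamma_{M+1}N=1 .
\end{equation}
As based simplicial sets $N\cong R$. The group structure of $\pi_i$ for $i\ge1$ depends only on the based simplicial set, so $\pi_i(N)\cong\pi_i(R)=H_i(\mathcal A)$ as groups for $i\ge1$. Also $\pi_0(N)=0$, since $\mathcal A$ vanishes in degree $0$.

\subsection*{The bar construction}
In Section~\ref{sec:omega} we build a homotopy from a natural transformation. For this the nerve is a better model of the classifying space than $\bar W$. Regard a group as a category with one object in which the composite ``$\beta$ after $\alpha$'' is the product $\beta\alpha$. For a simplicial group $H$, the nerves of the groups $H_s$ form a bisimplicial set, with $H_s^{\,i}$ in nerve degree $i$ and simplicial degree $s$. Let $\mathcal BH$ be the realization of its diagonal. We use the following facts.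
\begin{enumerate}
\item[(B1)] There is a natural weak equivalence from this diagonal to $\bar WH$ \cite{CR}; so $\mathcal BH\simeq BH$.
\item[(B2)] $\mathcal B(H\times H')=\mathcal BH\times\mathcal BH'$.
\item[(B3)] $\mathcal BH$ is also the realization of the simplicial space $i\mapsto|H|^i$, the bar construction of $|H|$. Its $1$-skeleton in the nerve direction is the reduced suspension $\Sigma|H|$, and the map $|H|\to\Omega\mathcal BH$ adjoint to $\Sigma|H|\subseteq\mathcal BH$ is an equivalence. So there is a natural isomorphism $\pi_i(H)\cong\pi_{i+1}(\mathcal BH)$, which sends $\alpha:S^i\to|H|$ to $\Sigma S^i\xrightarrow{\Sigma\alpha}\Sigma|H|\subseteq\mathcal BH$.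
\item[(B4)] For $\alpha\in\pi_s(H)$, $\beta\in\pi_t(H)$, $s,t\ge1$, the Samelson product in $\pi_{s+t}(H)$ is the composite of $\alpha\wedge\beta$ with the commutator map $|H|\wedge|H|\to|H|$. Under (B3) it corresponds up to sign to the Whitehead product. Indeed, the $2$-simplices of the bar construction give a homotopy showing that $|H|\to\Omega\mathcal BH$ carries the multiplication to loop composition or to its opposite; passing to the opposite multiplication changes a Samelson product only by a sign; and in a loop space Samelson products correspond up to sign to Whitehead products \cite[Ch.~X]{Wh}.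
\end{enumerate}
Put $Z=\mathcal BN$. Then $\pi_{i+1}(Z)\cong H_i(\mathcal A)$ for $i\ge1$.

\subsection*{The map $h:Y\to Z$}
Define $h$ on $S^2_i$ as a representative of the class in $\pi_2(Z)$ that corresponds to $[y_i]\in H_1(\mathcal A)$.

\begin{lemma}\label{lem:h}
The classes $hw\in\pi_p(Z)$ and $hw'\in\pi_q(Z)$ correspond to $\pm[v]\in H_k(\mathcal A)$ and $\pm[v']\in H_l(\mathcal A)$. The map $h$ extends to $h:Y\to Z$.
\end{lemma}

\begin{proof}
Let $t<i$, $\alpha\in R_{ti}$, $\beta\in R_{i,i+1}$. Then $\alpha^2=\beta^2=\beta\alpha=0$, because the endpoints do not match. So $(1+\alpha)^{-1}=1-\alpha$, $(1+\beta)^{-1}=1-\beta$, and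
\begin{align*}
[1+\alpha,1+\beta]&=(1+\alpha+\beta+\alpha\beta)(1-\alpha-\beta+\alpha\beta)\\
&=(1-\alpha-\beta+\alpha\beta)+(\alpha-\alpha\beta)+\beta+\alpha\beta=1+\alpha\beta .
\end{align*}
Thus on $R_{ti}\times R_{i,i+1}$ the commutator map of $N$ is the ring product. By Lemma~\ref{lem:pairing}, the Samelson product of $[y_{t+1}\cdots y_i]$ and $[y_{i+1}]$ is $\pm[y_{t+1}\cdots y_{i+1}]$. Take $t=0$ and $i=1,\dots,k-1$. By (B4) and induction, $h[\iota_1,\dots,\iota_{i+1}]$ corresponds to $\pm[y_1\cdots y_{i+1}]$, and $i=k-1$ gives the claim for $hw$. Taking $t=k$ and $i=k+1,\dots,m-1$ gives the claim for $hw'$. Since $nv=dx$ and $nv'=dx'$ are boundaries, $hw\nu=n\,hw=0$ and $hw'\nu'=n\,hw'=0$. So $h$ extends over the cells $e^{p+1}$ and $e^{q+1}$.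
\end{proof}

\section{The class $\omega$}\label{sec:omega}

\subsection*{A Heisenberg subgroup and the map $\mu$}
Only the vertices $0,k,m$ of the quiver matter now. Put
\[
U=R_{0k}\supseteq L=D(\mathbf Zv),\qquad U'=R_{km}\supseteq L'=D(\mathbf Zv'),\qquad U''=R_{0m}\supseteq L''=D(\mathbf Zz).
\]
The elements $1+\alpha+\beta+\gamma$ with $\alpha\in U$, $\beta\in U'$, $\gamma\in U''$, written $(\alpha,\beta,\gamma)$, form a simplicial subgroup $H\subseteq N$. The only nonzero product among $U,U',U''$ is $UU'\subseteq U''$, so
\[
(\alpha,\beta,\gamma)(\alpha_1,\beta_1,\gamma_1)=(\alpha+\alpha_1,\ \beta+\beta_1,\ \gamma+\gamma_1+\alpha\beta_1).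
\]
The elements $(0,\beta,\gamma)$ form a subgroup that is the direct product $U'\times U''$. Since $vv'=0$, we have $LL'=0$, and therefore $J:L\times L'\to H$, $J(\alpha,\beta)=(\alpha,\beta,0)$, is a homomorphism.

By (B3), $\pi_p(\mathcal BL)=H_k(\mathbf Zv)$, $\pi_q(\mathcal BL')=H_l(\mathbf Zv')$ and $\pi_d(\mathcal BL'')=H_{d-1}(\mathbf Zz)$ are infinite cyclic. By Lemma~\ref{lem:h} there are generators $b:S^p\to\mathcal BL$ and $b':S^q\to\mathcal BL'$ whose images in $Z$ are homotopic to $hw$ and $hw'$. Let
\[
\mu:\ S^p\times S^q\xrightarrow{\ b\times b'\ }\mathcal BL\times\mathcal BL'=\mathcal B(L\times L')\xrightarrow{\ \mathcal BJ\ }\mathcal BH\to Z .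
\]
Then $\mu|_{S^p\vee S^q}\simeq(hw,hw')$. We compute $\mu(\nu\times\nu')$ one factor at a time.

\begin{proposition}\label{prop:first}
There is a generator $b''$ of $\pi_d(\mathcal BL'')$ such that $\mu(\nu\times1)$ is homotopic to
\[
S^p\times S^q\xrightarrow{\ (b'\mathrm{pr}',\ b''\circ\mathrm{pinch})\ }\mathcal BL'\times\mathcal BL''\to\mathcal BU'\times\mathcal BU''=\mathcal B(U'\times U'')\to\mathcal BH\to Z .
\]
\end{proposition}

This is the precise form of ``contract $nw$ along $x$, and $[x,w']$ remains on the top cell''. The difficulty is the following. Multiplication by $n$ from $L$ to $U$ factors through a contractible group $E$, but $(\alpha,\beta)\mapsto(n\alpha,\beta,0)$ does not extend to a homomorphism $E\times L'\to H$, because $x$ and $v'$ do not commute. The contraction of the first factor therefore has to be performed by conjugation, and the commutator of $x$ with $v'$ is what it leaves behind.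

\begin{proof}
\emph{Step 1: factoring through a cone.} Let $\mathcal E=\langle\hat x,\hat v\rangle$ be the acyclic complex with $|\hat x|=k+1$ and $d\hat x=\hat v$. Then $E=D(\mathcal E)$ is contractible. Identify $L$ with $D(\mathbf Z\hat v)\subset E$ by $v\leftrightarrow\hat v$, and put $\bar E=E/L=D(\mathbf Z\bar x)$, $|\bar x|=k+1=p$; write $\bar\xi$ for the class of $\xi\in E$. The chain map $\hat x\mapsto x$, $\hat v\mapsto nv$ induces $\eta:E\to U$, and $\eta(\alpha)=n\alpha$ for $\alpha\in L$. For $\xi\in E$, $\beta\in L'$ put $\xi*\beta=\eta(\xi)\beta$. By \eqref{eq:cup}, this pairing is induced by the chain map $\hat v\otimes v'\mapsto nvv'=0$, $\hat x\otimes v'\mapsto xv'=z$. Hence $\xi*\beta\in L''$,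
\begin{equation}\label{eq:star}
\alpha*\beta=0\quad\text{for }\alpha\in L,
\end{equation}
and $\xi*\beta=\bar\xi*\beta$, where the pairing $\bar E\times L'\to L''$ is induced by $\bar x\otimes v'\mapsto z$. Let $\hat H=E\times L'\times L''$ with the product
\[
(\xi,\beta,\gamma)(\xi_1,\beta_1,\gamma_1)=(\xi+\xi_1,\ \beta+\beta_1,\ \gamma+\gamma_1+\xi*\beta_1).
\]
This is a simplicial group, since $*$ is bilinear. The maps $\Phi:\hat H\to H$, $\Phi(\xi,\beta,\gamma)=(\eta(\xi),\beta,\gamma)$, and $\hat J:L\times L'\to\hat H$, $\hat J(\alpha,\beta)=(\alpha,\beta,0)$, are homomorphisms, the second by \eqref{eq:star}, and $\Phi\hat J(\alpha,\beta)=J(n\alpha,\beta)$. Multiplication by $n$ on $L$ induces multiplication by $n$ on $\pi_p(\mathcal BL)$, so $b\nu\simeq\mathcal B(n)b$. Hence $\mu(\nu\times1)$ is homotopic to $\mathcal B\Phi\circ\mathcal B\hat J\circ(b\times b')$ followed by $\mathcal BH\to Z$. On the subgroup $L'\times L''=\{(0,\beta,\gamma)\}$ of $\hat H$ the map $\Phi$ is the inclusion into $U'\times U''$. So it suffices to show that $\mathcal B\hat J\circ(b\times b')$ is homotopic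 to $(b'\mathrm{pr}',b''\circ\mathrm{pinch})$ followed by $\mathcal B(L'\times L'')\to\mathcal B\hat H$.

\emph{Step 2: conjugation as a natural transformation.} In $\hat H$, conjugation by $\tau_\xi=(\xi,0,0)$ takes $(0,\beta,0)$ to $(0,\beta,\xi*\beta)$. To remove the $L$-component of $\hat J$ we need a conjugating element that varies, so we replace the group $L\times L'$ by an equivalent groupoid whose objects are the elements $\xi$. In each simplicial degree let $\mathcal G$ have objects $\xi\in E$ and morphisms $(\alpha,\beta):\xi\to\xi-\alpha$ with $\alpha\in L$, $\beta\in L'$, composed by addition. Define $F_1,F_2:\mathcal G\to\hat H$ on the morphism $(\alpha,\beta):\xi\to\xi-\alpha$ by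
\[
F_1=(\alpha,\beta,0),\qquad F_2=(0,\beta,\xi*\beta).
\]
Both are functors. If $(\alpha,\beta):\xi\to\xi-\alpha$ is followed by $(\alpha_1,\beta_1)$, then by \eqref{eq:star}
\begin{align*}
(\alpha_1,\beta_1,0)(\alpha,\beta,0)&=(\alpha+\alpha_1,\ \beta+\beta_1,\ \alpha_1*\beta)=(\alpha+\alpha_1,\ \beta+\beta_1,\ 0),\\
(0,\beta_1,(\xi-\alpha)*\beta_1)(0,\beta,\xi*\beta)&=(0,\ \beta+\beta_1,\ \xi*(\beta+\beta_1)).
\end{align*}
Again by \eqref{eq:star},
\[
\tau_{\xi-\alpha}F_1(\alpha,\beta)=(\xi-\alpha,0,0)(\alpha,\beta,0)=(\xi,\beta,\xi*\beta)=(0,\beta,\xi*\beta)(\xi,0,0)=F_2(\alpha,\beta)\,\tau_\xi .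
\]
So $\tau$ is a natural transformation $F_1\Rightarrow F_2$, that is, a functor $\mathcal G\times[1]\to\hat H$. All formulas commute with the simplicial operators. Taking nerves gives a bisimplicial map $\mathrm{Nerve}(\mathcal G)\times\Delta^1\to\mathrm{Nerve}(\hat H)$, with $\Delta^1$ constant in the simplicial direction of the groups. On diagonals it is a simplicial homotopy between the maps induced by $F_1$ and $F_2$. The homotopy is based, because the basepoint is the object $0$ and $\tau_0=1$.

\emph{Step 3: the two ends of the homotopy.} We have $\mathcal G=\mathcal G_E\times L'$, where $\mathcal G_E$ has objects $\xi\in E$ and morphisms $\alpha:\xi\to\xi-\alpha$, $\alpha\in L$. Let $\mathbb E$ be the realization of the diagonal of $\mathrm{Nerve}(\mathcal G_E)$. Step 2 gives a homotopy between two maps $\mathbb E\times\mathcal BL'\to\mathcal B\hat H$. Recall that a map of bisimplicial sets that is a weak equivalence in each fixed degree of one of the two directions induces a weak equivalence of diagonals. We apply this in both directions.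
\begin{itemize}
\item The map $\mathbb E\to\mathcal BL$ forgets the object. In nerve degree $i$ it is the projection $E\times L^i\to L^i$, a weak equivalence since $E$ is contractible.
\item The map $\mathbb E\to|\bar E|$ sends a chain of morphisms starting at $\xi$ to $\bar\xi$; here $\bar E$ is constant in the nerve direction. In simplicial degree $s$ it is the map from the nerve of the translation groupoid of the free action of $L_s$ on $E_s$ to the discrete set of orbits $\bar E_s$. Each component of this groupoid has exactly one morphism between any two objects, so its nerve is contractible, and the map is a weak equivalence.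
\end{itemize}
Thus $\mathcal BL\leftarrow\mathbb E\to|\bar E|$ are weak equivalences. Choose $\hat b:S^p\to\mathbb E$ whose image in $\mathcal BL$ is homotopic to $b$, and let $\bar b:S^p\to|\bar E|$ be its other image. Then $\bar b$ generates $\pi_p(\bar E)=\mathbf Z$.

The map induced by $F_1$ is $\mathbb E\times\mathcal BL'\to\mathcal BL\times\mathcal BL'\xrightarrow{\mathcal B\hat J}\mathcal B\hat H$. The functor $F_2$ takes values in $L'\times L''$, and $\xi*\beta$ depends only on $\bar\xi$, which is constant along a chain of morphisms. So the map induced by $F_2$ is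
\[
\mathbb E\times\mathcal BL'\to|\bar E|\times\mathcal BL'\xrightarrow{(\mathrm{pr}_2,\,\Psi)}\mathcal BL'\times\mathcal BL''\to\mathcal B\hat H,\qquad\Psi(\bar\xi;\beta_1,\dots,\beta_i)=(\bar\xi*\beta_1,\dots,\bar\xi*\beta_i).
\]
Composing the homotopy with $\hat b\times b'$, we see that $\mathcal B\hat J\circ(b\times b')$ is homotopic to $(b'\mathrm{pr}',\Psi(\bar b\times b'))$ followed by $\mathcal B(L'\times L'')\to\mathcal B\hat H$.

\emph{Step 4: the degree of $\Psi$.} If $\bar\xi=0$, or if all $\beta_t=0$, then $\Psi$ gives $(0,\dots,0)$, the basepoint. So $\Psi$ factors through a map $\bar\Psi:|\bar E|\wedge\mathcal BL'\to\mathcal BL''$, and $\Psi(\bar b\times b')=b''\circ\mathrm{pinch}$ with $b''=\bar\Psi(\bar b\wedge b')$. It remains to show that $b''$ is a generator. View $\mathcal BL'$ and $\mathcal BL''$ as in (B3). The map $\Psi$ respects the nerve degree, and on $|\bar E|\wedge\Sigma|L'|$ the map $\bar\Psi$ is $\bar\xi\wedge[\beta,t]\mapsto[\bar\xi*\beta,t]$. This is the suspension of the pairing $|\bar E|\wedge|L'|\to|L''|$ followed by $\Sigma|L''|\subseteq\mathcal BL''$.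 By (B3), $b'$ is homotopic to $\Sigma S^{q-1}\xrightarrow{\Sigma b'_0}\Sigma|L'|\subseteq\mathcal BL'$ for a generator $b'_0$ of $\pi_{q-1}(L')$. So $b''$ corresponds under (B3) to the smash pairing of $\bar b=\pm[\bar x]$ and $b_0'=\pm[v']$, up to sign. By Lemma~\ref{lem:pairing} this is $\pm[z]$, a generator of $\pi_{d-1}(L'')$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Compose the map of Proposition~\ref{prop:first} with $1\times\nu'$. We have $\mathrm{pr}'(1\times\nu')=\nu'\mathrm{pr}'$ and $\mathrm{pinch}\circ(1\times\nu')=(1\wedge\nu')\circ\mathrm{pinch}$, where $1\wedge\nu'$ has degree $n$. So $\mu(\nu\times\nu')$ is homotopic to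
\[
S^p\times S^q\xrightarrow{\ (b'\nu'\mathrm{pr}',\ (nb'')\circ\mathrm{pinch})\ }\mathcal BL'\times\mathcal BL''\to\mathcal BU'\times\mathcal BU''\to Z .
\]
The image of $b'\nu'$ in $\pi_q(\mathcal BU')=H_l(\mathcal A_{km})=\mathbf Z/n$ is $\pm n[v']=0$. This time the contraction costs nothing, because it takes place in one factor of the product $\mathcal BU'\times\mathcal BU''$. Hence $\mu(\nu\times\nu')\simeq\omega\circ\mathrm{pinch}$, where $\omega$ is the image of $nb''$ under the map $\mathcal BL''\to Z$ induced by the inclusion $L''\to N$. That is,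
\[
\omega=\pm n[z]\in\pi_d(Z)\cong H_{d-1}(\mathcal A).
\]
By \eqref{eq:lambda}, $\lambda(\omega)=\pm n$, and $n\notin n^2\mathbf Z$ because $n\ge2$. So $\omega\notin n^2\pi_d(Z)$, and $hf$ is not null-homotopic by Lemma~\ref{lem:divisible}. By (B1) there is a homotopy equivalence $Z\simeq BN$, and $\Gamma_{M+1}N=1$ by \eqref{eq:nilpotent}. Lemma~\ref{lem:nilpotent}, applied to the composite of $h$ with this equivalence, shows that $f$ does not lift to $B(\Gamma_{M+1}G)$.
\end{proof}

\begin{remark}\label{rem:n}
The hypothesis $n\ge2$ cannot be dropped. For $n=1$ the inclusion $S^p\vee S^q\to X$ is a homology isomorphism of simply connected complexes, since the cellular boundary of $e^d$ is $\pm n^2$ times the cell of $S^{d-1}$. It is then a homotopy equivalence, and $f|_{S^p\vee S^q}\simeq(w\nu,w'\nu')\simeq*$, so $f$ is null-homotopic.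
\end{remark}

\section{The cases $r=0$ and $r=1$}\label{sec:low}

The following statement is not used in the proof of Theorem~\ref{thm:main}. In it $X$ is any compact CW-complex and $Y$ is any $0$-connected CW-complex with loop group $G$.

\begin{proposition}\label{prop:low}
For $r=0$ the conjecture holds. For $r=1$ its ``only if'' part holds: a map $a:X\to Y$ that is $1$-similar to the constant map lifts to $B(\Gamma_2G)$.
\end{proposition}

\begin{proof}
Let $r=0$. The map $i_1$ is the identity of $BG$, so every $a$ lifts. The only member of $\mathcal F_0(X)$ is $\{*\}$, so $\langle a\rangle\overset0=\langle\mathrm{const}\rangle$, and every $a$ is $0$-similar to the constant map.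

Let $r=1$. The simplicial group $G/\Gamma_2G$ is abelian and $\bar W$ preserves products, so $P=\bar W(G/\Gamma_2G)$ is a simplicial abelian group and $|P|$ is an abelian group. Pointwise sums of maps from a compact space to $|P|$ are continuous, because compact sets lie in finite subcomplexes, for which realization commutes with products. Applying this to $X$ and to $X\times[0,1]$, we see that $[X,|P|]$ is an abelian group under pointwise addition. Let $\zeta':Y\to BG$ be a homotopy inverse of $\zeta$, let $\varpi:BG\to|P|$ be induced by $G\to G/\Gamma_2G$, and put $h_1=\varpi\zeta'$.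

Suppose $\sum_iu_i\langle a_i\rangle\overset1=\langle\mathrm{const}\rangle$ with all $a_i\simeq a$. Restriction to $T=\{*\}$ gives $\sum_iu_i=1$. For $x\in X$, restrict to $T=\{*,x\}$ and apply the homomorphism $\langle Y^T\rangle\to|P|$, $\langle c\rangle\mapsto h_1(c(x))$; this gives $\sum_iu_i\,h_1(a_i(x))=h_1(*)=0$. So $\sum_iu_i\,h_1a_i$ is the constant map, and in $[X,|P|]$
\[
0=\sum_iu_i[h_1a_i]=\Bigl(\sum_iu_i\Bigr)[h_1a]=[h_1a].
\]
The surjection $G\to G/\Gamma_2G$ induces a Kan fibration $\bar WG\to P$ with fiber $\bar W\Gamma_2G$, so $\varpi$ is a Serre fibration with fiber $B(\Gamma_2G)$. Lift a null-homotopy of $\varpi\zeta'a$, relative to the basepoint, starting from $\zeta'a$. The lifted homotopy ends at a map $i_2\tilde a$ with $\tilde a:X\to B(\Gamma_2G)$, and $a\simeq\zeta\zeta'a\simeq\zeta i_2\tilde a$.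
\end{proof}

\begin{thebibliography}{9}

\bibitem{CR} Cegarra and Remedios, Topology Appl. 153 (2005).

\bibitem{sim} \emph{Homotopy similarity of maps}, \texttt{http://www.pdmi.ras.ru/\textasciitilde{}ssp/sim.pdf}.

\bibitem{SS} Schwede and Shipley, \emph{Equivalences of monoidal model categories}, AGT 3 (2003).

\bibitem{Wh} G.~W.~Whitehead, \emph{Elements of Homotopy Theory}.

\end{thebibliography}
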